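
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Twins are not the only obstruction to $D$-antimagic labelings}


\begin{abstract}
Let $D$ be a set of distances in a finite graph $G$ on $v$ vertices. A $D$-antimagic labeling is a bijection from $V(G)$ to $\{1,\dots,v\}$ for which the sums of the labels over the $D$-neighborhoods $\{y: d(x,y)\in D\}$ are pairwise distinct. Two vertices with the same $D$-neighborhood make such a labeling impossible, and it was conjectured that this is the only obstruction. We disprove this: for every $k\ge 33$, the graph obtained from $K_k$ by subdividing every edge once is a counterexample with $D=\{1\}$. We then determine, for each diameter $d\ge1$, the sets $D$ for which the conjecture holds on connected graphs of diameter $d$: these are only $\emptyset$, $\{0\}$, $\{1,\dots,d\}$ and $\{0,\dots,d\}$. For every other $D$ it fails even if labels may be repeated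 and taken from $\{1,\dots,\lfloor\Lambda v\rfloor\}$ with an arbitrarily large constant $\Lambda$. On the other hand, if no two vertices have the same $D$-neighborhood, then distinct labels from $\{1,\dots,v(v-1)+1\}$ always suffice.
\end{abstract}

\section{The question and the answer}

All graphs are finite, simple and undirected. Let $G$ be a graph with $v$ vertices, let $d(x,y)$ be the distance between vertices $x$ and $y$, and let $D\subseteq\{0,1,\dots,\operatorname{diam}(G)\}$. The \emph{$D$-neighborhood} of a vertex $x$ is
\[
N_D(x)=\{y\in V(G): d(x,y)\in D\}.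
\]
For a map $f:V(G)\to\mathbb Z$, the \emph{$D$-weight} of $x$ is $w_f(x)=\sum_{y\in N_D(x)}f(y)$. We call $f$ \emph{$D$-separating} if its $D$-weights are pairwise distinct. A \emph{$D$-antimagic labeling} is a $D$-separating bijection $f:V(G)\to\{1,\dots,v\}$.

For example, let $D=\{1\}$ and label the path on an even number $v$ of vertices by $1,\dots,v$ in order. The weights are $2,4,\dots,2(v-1)$, together with $v-1$ at the last vertex. They are distinct because $v-1$ is odd, so this labeling is $\{1\}$-antimagic. The path on three vertices, on the other hand, has no $\{1\}$-antimagic labeling, since its two ends have the same neighbor and therefore always the same weight.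

The second example shows the evident obstruction. Call distinct vertices $x,y$ \emph{$D$-twins} if $N_D(x)=N_D(y)$, and call $G$ \emph{$D$-twin-free} if it has no $D$-twins. Twins have equal weights under every $f$, so a graph with a $D$-antimagic labeling is $D$-twin-free. The following conjecture, which we take from \cite{source}, says that nothing else can go wrong.

\begin{conjecture}
For every graph $G$ and every distance set $D$ as above, $G$ admits a $D$-antimagic labeling if and only if it is $D$-twin-free.
\end{conjecture}

There is some reason to hope for this: random labels separate all vertices as soon as the label range is of order $v^2$.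

\begin{proposition}\label{prop:random}
Every $D$-twin-free graph on $v$ vertices has an injective $D$-separating map $f:V(G)\to\{1,\dots,v(v-1)+1\}$.
\end{proposition}

\begin{proof}
Put $N=v(v-1)+1$ and choose the labels $f(z)\in\{1,\dots,N\}$ independently and uniformly. For $x\ne y$ we have $\Pr[f(x)=f(y)]=1/N$. Since $x,y$ are not twins, there is a vertex $z$ in exactly one of $N_D(x)$, $N_D(y)$. Given all labels except $f(z)$, the equation $w_f(x)=w_f(y)$ holds for at most one value of $f(z)$, so it has probability at most $1/N$. The probability that $f$ fails to be injective or fails to be $D$-separating is thus at most $2\binom v2/N=v(v-1)/N<1$.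
\end{proof}

With independent labels from $\{1,\dots,v\}$, the same argument bounds the expected number of pairs of equal weights by $\binom v2/v<v/2$, and one might guess that a careful choice of the labels removes these coincidences. Sometimes this is impossible. The following two theorems are the main results.

\begin{theorem}\label{thm:disproof}
Let $k\ge 33$, and let $G$ have vertex set $[k]\cup\binom{[k]}2$, with $i\in[k]$ adjacent to $e\in\binom{[k]}2$ if and only if $i\in e$. Then $G$ is connected and $\{1\}$-twin-free, and $G$ has no $\{1\}$-antimagic labeling.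
\end{theorem}

So the conjecture is false. The graph in the theorem is $K_k$ with every edge subdivided once, and for $k=33$ it has $561$ vertices. The failure is not special to $D=\{1\}$, nor to labels from exactly $\{1,\dots,v\}$.

\begin{theorem}\label{thm:classification}
Let $d\ge 1$, $D\subseteq\{0,\dots,d\}$, and $\mathcal T_d=\bigl\{\emptyset,\{0\},\{1,\dots,d\},\{0,\dots,d\}\bigr\}$.
\begin{enumerate}
\item If $D\in\mathcal T_d$, the conjecture holds for $D$ and all connected graphs of diameter $d$.
\item If $D\notin\mathcal T_d$ (so that $d\ge2$), then for every $\Lambda\ge1$ there are infinitely many connected $D$-twin-free graphs $G$ of diameter exactly $d$ such that no map $f:V(G)\to\{1,\dots,\lfloor\Lambda v\rfloor\}$, $v=|V(G)|$, injective or not, is $D$-separating. In particular (take $\Lambda=1$) the conjecture fails for $D$ among connected graphs of diameter $d$.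
\end{enumerate}
\end{theorem}

Thus for twin-free graphs a label range of order $v^2$ always suffices, whereas for $D\notin\mathcal T_d$ no range linear in $v$ suffices in general.

Both proofs rest on one mechanism. We build graphs in which a few labels control the weights of very many vertices: these weights are, up to a constant, the sums of $k$ integers over all $2$-subsets, or all $h$-subsets, of $[k]$. Requiring all these sums to differ forces the integers to spread out further than a crude count of the sums suggests, because differences of sums over subsets of half the size must be nearly distinct too. Section~\ref{sec:pairs} carries this out for pairs and Section~\ref{sec:subsets} for $2m$-subsets. The remaining sections build the graphs for arbitrary $D$.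

\medskip
\noindent\textbf{Notation.} $[k]=\{1,\dots,k\}$, and $\binom{I}{h}$ is the set of $h$-element subsets of $I$. For a function $f$ and a finite set $S$ we write $f(S)=\sum_{i\in S}f(i)$. For a statement $P$, $[P]$ is $1$ if $P$ is true and $0$ otherwise. The symbol $\sqcup$ denotes a disjoint union.

\section{Pair sums: the subdivided complete graph}\label{sec:pairs}

In the graph of Theorem~\ref{thm:disproof} the weight of the vertex $\{i,j\}$ is $f(i)+f(j)$. A $\{1\}$-antimagic labeling therefore places on $[k]$ a set $A$ of $k$ labels with this property: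
\begin{equation}\label{eq:W}\tag{W}
\text{distinct $2$-subsets of $A$ have distinct sums.}
\end{equation}
There are $n=k+\binom k2\approx k^2/2$ labels in all. The $\binom k2\approx k^2/2$ pair sums lie below $2n\approx k^2$, so counting sums gives no contradiction. The positive differences of elements of $A$ lie in an interval half as long, and they are almost as distinct as the sums.

\begin{lemma}\label{lem:differences}
Let $A=\{a_1<\dots<a_k\}$, $k\ge2$, be a set of integers with property \eqref{eq:W}. Among the differences $y-x$ with $x<y$ in $A$, no value occurs more than twice, and at most $k-2$ values occur twice.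
\end{lemma}

\begin{proof}
Let $(x,y)\neq(x',y')$ be pairs in $A$ with $x<y$, $x'<y'$ and $y-x=y'-x'$. Then $x\ne x'$; say $x<x'$. We have $y+x'=x+y'$, and $x<x'<y'$ gives $x\neq y'$. If $y\ne x'$, then \eqref{eq:W} gives $\{y,x'\}=\{x,y'\}$, which is impossible because $x<y$ and $x<x'$. Hence $y=x'$, and $x,y,y'$ is a $3$-term arithmetic progression.

If a value $\delta$ occurred for three pairs with lower elements $x<x'<x''$, then the preceding paragraph would give $x'=x+\delta=x''$, a contradiction. So a value occurs at most twice, and a value occurring twice is the common difference of a $3$-term progression in $A$. By \eqref{eq:W}, an element $y$ is the middle of at most one such progression: if $x+z=2y=x'+z'$, then $\{x,z\}=\{x',z'\}$. The elements $a_1$ and $a_k$ are never middles, so there are at most $k-2$ progressions.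
\end{proof}

Repeated differences do occur. The set $\{1,2,3,5\}$ has pair sums $3,4,5,6,7,8$ and hence property \eqref{eq:W}. Its differences are $1,1,2,2,3,4$, and the $k-2=2$ repeated values come from the progressions $1,2,3$ and $1,3,5$.

Counting all differences is still not enough: Lemma~\ref{lem:differences} gives at least $\binom k2-(k-2)$ distinct values in $\{1,\dots,n-1\}$, and $n-1=\binom k2+k-1$. We therefore look only at pairs that are close in the order of $A$. Their differences must be small on average, because they telescope, yet they must be almost distinct.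

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
The graph $G$ is connected and has $n=k+\binom k2=k(k+1)/2$ vertices. We have $N_{\{1\}}(\{i,j\})=\{i,j\}\subset[k]$ and $N_{\{1\}}(i)=\{e:i\in e\}\subset\binom{[k]}2$. These sets are pairwise distinct and nonempty, so $G$ is $\{1\}$-twin-free.

Suppose $f$ is a $\{1\}$-antimagic labeling, and let $A=\{a_1<\dots<a_k\}\subseteq\{1,\dots,n\}$ be the set of labels on $[k]$. It has property \eqref{eq:W}. Consider the pairs $(a_i,a_{i+j})$ with $1\le j\le8$ and $1\le i\le k-j$. There are
\[
M=\sum_{j=1}^8(k-j)=8k-36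
\]
of them. Let $\Sigma$ be the sum of their differences $a_{i+j}-a_i$.

\emph{Upper bound.} For fixed $j$ the differences telescope to the sum of the $j$ largest elements of $A$ minus the sum of the $j$ smallest. The former is at most $jn-j(j-1)/2$ and the latter is at least $j(j+1)/2$. Hence
\[
\Sigma\le\sum_{j=1}^8(jn-j^2)=36n-204 .
\]

\emph{Lower bound.} Let $\rho$ be the number of values that occur twice among these $M$ differences. By Lemma~\ref{lem:differences}, $\rho\le k-2$ and there are exactly $M-\rho$ distinct values. The distinct values sum to at least $1+\dots+(M-\rho)$, and the second occurrences to at least $1+\dots+\rho$, so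
\[
2\Sigma\ge\varphi(\rho):=(M-\rho)(M-\rho+1)+\rho(\rho+1).
\]
Now $\varphi(\rho)-\varphi(\rho-1)=2\rho-2(M-\rho+1)$, which is negative for $\rho\le M/2$. Since $k-2\le 4k-18=M/2$, the function $\varphi$ is decreasing on $0,1,\dots,k-2$, and
\[
2\Sigma\ge\varphi(k-2)=(7k-34)(7k-33)+(k-2)(k-1)=50k^2-472k+1124 .
\]

\emph{Comparison.} As $n=k(k+1)/2$, the upper bound reads $2\Sigma\le72n-408=36k^2+36k-408$. Therefore
\[
14k^2-508k+1532\le0 .
\]
The left side is increasing in $k$ for $k\ge19$ and equals $15246-16764+1532=14$ at $k=33$. So it is positive for all $k\ge33$, a contradiction.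
\end{proof}

\begin{remark}
Why $8$? If $j$ runs up to a fixed $J\ge2$, the same computation bounds $2\Sigma$ from below and from above with leading terms $((J-1)^2+1)k^2$ and $\frac12J(J+1)k^2$. The former coefficient is the larger one exactly when $J^2-5J+4=(J-1)(J-4)>0$, that is, when $J\ge5$. So every fixed $J\ge 5$ gives a contradiction for large $k$, and $J=8$ gives it from $k=33$ on.
\end{remark}

\section{Distinct subset sums need a wide range}\label{sec:subsets}

For label ranges $\Lambda v$ with large $\Lambda$, pair sums do not suffice for our method, and we pass to $2m$-subsets. Let $f:[k]\to\mathbb Z$ take values in an interval of length $N$, and suppose that all $\binom k{2m}$ sums $f(S)$ with $|S|=2m$ are distinct. How large must $N$ be? The sums lie in an interval of length $2mN$, so certainly $\binom k{2m}\le2mN+1$. Differences $f(A)-f(B)$ with $|A|=|B|=m$ lie in an interval of the same length $2mN$, but there are about $\binom km^2\approx\binom{2m}m\binom k{2m}$ of them. If almost all are distinct, the bound on $N$ improves by the factor $\binom{2m}m$, which outgrows the loss $2m$.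

Take first $m=1$ and $k\ge 4$. Then $f$ is injective, since $f(a)=f(b)$ would give $f(a)+f(c)=f(b)+f(c)$ for a third element $c$. Let $a\ne b$, $c\ne e$, $(a,b)\ne(c,e)$ and $f(a)-f(b)=f(c)-f(e)$, that is, $f(a)+f(e)=f(b)+f(c)$. If $a=c$, then $f(b)=f(e)$ and $b=e$, which is excluded; likewise $b=e$ is impossible. If $a,e$ and $b,c$ are four different elements, the equation contradicts the assumption. If $a=e$ and $b=c$, then $2f(a)=2f(b)$, again impossible. There remain $a=e$, $b\neq c$, where $2f(a)=f(b)+f(c)$ determines $\{b,c\}$ from $a$, and the symmetric case $b=c$, $a\ne e$. Together these are at most $4k$ coincidences, so $k(k-1)-4k\le2N+1$. In the coincidences that survive, one element occurs with opposite signs in the two differences, and hence is counted twice in the equation $f(a)+f(e)=f(b)+f(c)$. The general proof shows that such a repetition always reduces the number of free choices to at most $2m-1$.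

\begin{lemma}\label{lem:subsetsums}
For every $m\ge1$ there is a constant $c_m$ such that the following holds for all $k\ge4m$ and all real $N\ge0$. If $f:[k]\to\mathbb Z$ satisfies $\max f-\min f\le N$ and the sums $f(S)$, $S\in\binom{[k]}{2m}$, are pairwise distinct, then
\[
\binom km^2-c_mk^{2m-1}\le2mN+1 .
\]
\end{lemma}

\begin{proof}
The hypothesis speaks only of sets of size exactly $2m$. We first extend it to smaller sets, and then to equations with an arbitrary constant.

\medskip
\noindent\textbf{Claim 1.} \emph{If $X,Y\subseteq[k]$ are disjoint and $1\le|X|=|Y|\le2m$, then $f(X)\ne f(Y)$.}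

Since $k\ge4m\ge2m+|X|$, there are $2m-|X|$ elements outside $X\cup Y$. Adding them to both sets gives two different $2m$-subsets, whose sums differ.

\medskip
\noindent\textbf{Claim 2.} \emph{Let $\xi,\upsilon\ge0$ be integers with $\omega=\xi+\upsilon\le2m$, and let $c\in\mathbb Z$. There are at most $2^\omega\omega!$ ordered pairs $(X,Y)$ of disjoint subsets of $[k]$ with $|X|=\xi$, $|Y|=\upsilon$ and $f(X)-f(Y)=c$.}

We use induction on $\omega$, for all $\xi,\upsilon,c$ at once; the case $\omega=0$ is trivial. Let $\omega\ge1$ and call the pairs in question solutions. Suppose two solutions $(X,Y)$ and $(\hat X,\hat Y)$ had disjoint supports $X\cup Y$ and $\hat X\cup\hat Y$. Then $X\cup\hat Y$ and $\hat X\cup Y$ would be disjoint sets of size $\omega\in[1,2m]$ with equal $f$-sums, contrary to Claim~1. So if there is a solution, fix one and let $U$ be its support, $|U|=\omega$. Every solution contains some $u\in U$ in its first or in its second set, which leaves $2\omega$ possibilities for $u$ and its side. Deleting $u$ leaves a solution of the same kind of problem with total size $\omega-1$ and constant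 $c\mp f(u)$. By induction there are at most $2\omega\cdot2^{\omega-1}(\omega-1)!=2^\omega\omega!$ solutions.

\medskip
\noindent\textbf{Reduction to counting coincidences.} There are $\binom km^2$ ordered pairs $(A,B)$ of $m$-subsets of $[k]$. At most $k\cdot k^{m-1}\cdot k^{m-1}=k^{2m-1}$ of them are not disjoint (choose a common element, then the rest). Call a disjoint pair $(A,B)$ \emph{bad} if
\begin{equation}\label{eq:bad}
f(A)-f(B)=f(C)-f(D)
\end{equation}
for some disjoint pair $(C,D)\ne(A,B)$ of $m$-subsets. The disjoint pairs that are not bad have pairwise distinct differences $f(A)-f(B)$. These are integers in $[-mN,mN]$, so there are at most $2mN+1$ such pairs. It remains to show that the number of quadruples $(A,B,C,D)$ as in \eqref{eq:bad} is $O_m(k^{2m-1})$, with implied constant depending only on $m$.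

\medskip
\noindent\textbf{Anatomy of a coincidence.} Write \eqref{eq:bad} as $f(A)+f(D)=f(B)+f(C)$. Elements in $A\cap D$ or in $B\cap C$ count twice, and elements in $A\cap C$ or in $B\cap D$ cancel. Accordingly put
\[
E=A\cap D,\quad E'=B\cap C,\quad Z=A\cap C,\quad W=B\cap D,
\]
with sizes $t,s,z,w$. Since $A\cap B=C\cap D=\emptyset$, we have disjoint decompositions
\[
A=E\sqcup Z\sqcup A',\quad B=E'\sqcup W\sqcup B',\quad C=E'\sqcup Z\sqcup C',\quad D=E\sqcup W\sqcup D',
\]
in which the eight sets $A',B',C',D',E,E',Z,W$ are pairwise disjoint. Put $X=A'\sqcup D'$, $Y=B'\sqcup C'$ and $\mu=2m-z-w$. Then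
\begin{equation}\label{eq:EX}
2f(E)+f(X)=2f(E')+f(Y),\qquad|X|=\mu-2t,\quad|Y|=\mu-2s .
\end{equation}
Three inequalities hold.
\begin{itemize}
\item $\mu\ge1$. Otherwise $|X|,|Y|\ge0$ forces $\mu=t=s=0$ and $X=Y=\emptyset$, so $A=Z=C$ and $B=W=D$, contrary to $(A,B)\ne(C,D)$.
\item $t+s\ge1$. Otherwise $f(X)=f(Y)$ with $|X|=|Y|=\mu\in[1,2m]$, contrary to Claim~1.
\item $t+s\le\mu-1$. By \eqref{eq:EX}, $2t\le\mu$ and $2s\le\mu$. If $t+s=\mu$, then $t=s=\mu/2\in[1,m]$ and $X=Y=\emptyset$, so $f(E)=f(E')$, contrary to Claim~1.
\end{itemize}

\medskip
\noindent\textbf{Counting.} Fix $(t,s,z,w)$; there are $O_m(1)$ choices. A quadruple is determined by $Z,W,E,E',X,Y$ and the splittings $X=A'\sqcup D'$, $Y=B'\sqcup C'$, and the splittings have $O_m(1)$ choices. There are at most $k^{z+w+t+s}$ choices of $(Z,W,E,E')$. Once these are made, $f(X)-f(Y)=2f(E')-2f(E)$ is a fixed constant, and Claim~2 limits $(X,Y)$ as far as its restriction to total size $2m$ permits. Let $\xi=|X|$, $\upsilon=|Y|$, so $\xi+\upsilon=2\mu-2t-2s$.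

If $\xi+\upsilon\le2m$, there are $O_m(1)$ pairs $(X,Y)$. The number of quadruples is $O_m(k^{z+w+t+s})$, and $z+w+t+s\le z+w+\mu-1=2m-1$.

If $\xi+\upsilon>2m$, first choose subsets of $X$ and $Y$, of fixed sizes, with $\xi+\upsilon-2m$ elements in total. By Claim~2 the remaining $2m$ elements have $O_m(1)$ choices. The number of quadruples is $O_m(k^\alpha)$ with
\[
\alpha=z+w+t+s+(2\mu-2t-2s)-2m=\mu-(t+s)\le2m-1,
\]
where we used $z+w+\mu=2m$, $\mu\le2m$ and $t+s\ge1$. In both cases the bound is $O_m(k^{2m-1})$.
\end{proof}

\begin{corollary}\label{cor:range}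
For every $\Lambda'\ge1$ there are $m$ and $k_1$ such that for all $k\ge k_1$ no $g:[k]\to\mathbb Z$ with $\max g-\min g\le\Lambda'\binom k{2m}$ has pairwise distinct sums $g(S)$, $S\in\binom{[k]}{2m}$.
\end{corollary}

\begin{proof}
Choose $m$ with $\binom{2m}m\ge2m\Lambda'+1$. As $k\to\infty$, we have $\binom km^2/\binom k{2m}\to(2m)!/(m!)^2=\binom{2m}m$ and $k^{2m-1}/\binom k{2m}\to0$. Hence $\binom km^2-c_mk^{2m-1}>2m\Lambda'\binom k{2m}+1$ for large $k$. By Lemma~\ref{lem:subsetsums} with $N=\Lambda'\binom k{2m}$, the sums $g(S)$ cannot be pairwise distinct.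
\end{proof}

For $D=\{1\}$, with no condition on the diameter, this already excludes linear label ranges. Let $G$ be the bipartite incidence graph of $[k]$ and $\binom{[k]}{2m}$, with $k>2m$. Its neighborhoods $N(S)=S$ and $N(i)=\{S:i\in S\}$ are nonempty and pairwise distinct, and $w_f(S)=f(S)$. Since $v=k+\binom k{2m}\le2\binom k{2m}$ for large $k$, Corollary~\ref{cor:range} with $\Lambda'=2\Lambda$ shows that no $f:V(G)\to\{1,\dots,\lfloor\Lambda v\rfloor\}$ is $\{1\}$-separating. For other sets $D$ we must imitate this graph with more complicated distances, keep it twin-free, and give it diameter exactly $d$.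

\section{Reductions, and diameter two by hand}\label{sec:reductions}

\begin{proof}[Proof of Theorem~\ref{thm:classification}, part 1]
A connected graph of diameter $d\ge1$ has $v\ge2$ vertices. If $D=\emptyset$ or $D=\{0,\dots,d\}$, all $D$-neighborhoods coincide; there are twins, and no labeling is $D$-antimagic. If $D=\{0\}$, then $N_D(x)=\{x\}$ and $w_f=f$. If $D=\{1,\dots,d\}$, then $N_D(x)=V\setminus\{x\}$ and $w_f(x)=f(V)-f(x)$. In the last two cases there are no twins and every bijection $f:V\to\{1,\dots,v\}$ is $D$-antimagic.
\end{proof}

For part 2, let $D\notin\mathcal T_d$. For $d=1$ the family $\mathcal T_1$ contains all subsets of $\{0,1\}$, so $d\ge2$.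

\medskip
\noindent\textbf{We may assume $0\notin D$.} Let $D^c=\{0,\dots,d\}\setminus D$. In a connected graph of diameter $d$ we have $N_{D^c}(x)=V\setminus N_D(x)$, and the $D$-weight and the $D^c$-weight of $x$ add up to $f(V)$. So being twin-free and being separating mean the same for $D$ and $D^c$. Since $\mathcal T_d$ is closed under complements, we may replace $D$ by $D^c$ if necessary. From now on
\[
\emptyset\ne D\subsetneq\{1,\dots,d\},\qquad\chi(\delta):=[\delta\in D]\quad(0\le\delta\le d),\qquad\chi(0)=0 .
\]

\begin{proposition}\label{prop:criterion}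
Let $d\ge2$ and let $D$ be as above. Suppose that for every even $h\ge2$ and all sufficiently large $k$ there is a connected $D$-twin-free graph $G$ of diameter $d$ with $v\le d\binom kh+2d(k+1)$ vertices, containing distinct vertices $p_S$, $S\in\binom{[k]}h$, such that for every $f:V(G)\to\mathbb Z$
\begin{equation}\label{eq:weights}
w_f(p_S)=\mathrm{const}(f)+\sum_{i\in S}g(i),
\end{equation}
where $\mathrm{const}(f)$ does not depend on $S$, the function $g:[k]\to\mathbb Z$ depends only on $f$, and each $g(i)$ is a sum of at most $2d$ terms of the form $\pm f(z)$, $z\in V(G)$. Then the conclusion of Theorem~\ref{thm:classification}, part 2, holds for $D$.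
\end{proposition}

\begin{proof}
Given $\Lambda\ge1$, take $m$ from Corollary~\ref{cor:range} with $\Lambda'=8d^2\Lambda$, and let $h=2m$. For large $k$ we have $2(k+1)\le\binom kh$, so $v\le2d\binom kh$. If $f$ has values in $\{1,\dots,\lfloor\Lambda v\rfloor\}$, then $|g(i)|\le2d\Lambda v$, hence
\[
\max g-\min g\le4d\Lambda v\le8d^2\Lambda\binom kh .
\]
For large $k$ two of the sums $\sum_{i\in S}g(i)$ coincide, and by \eqref{eq:weights} so do two of the weights $w_f(p_S)$. Letting $k\to\infty$ gives infinitely many graphs, as $v\ge\binom kh$.
\end{proof}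

The order of choices matters here: $h$ depends on $\Lambda$ and $d$ only, and then $k$ grows. In what follows $h\ge2$ is even and fixed, and $k\ge h+2$.

\medskip
\noindent\textbf{Diameter two.} For $d=2$ only $D=\{1\}$ and $D=\{2\}$ remain. The graphs below are the smallest cases of the two general constructions.

\emph{$D=\{1\}$.} Take a clique on $I=\{0,1,\dots,k\}$ and add pairwise nonadjacent vertices $p_S$, with $p_S$ adjacent to the elements of $S\cup\{0\}$. Then $w_f(p_S)=f(0)+\sum_{i\in S}f(i)$. The vertex $0$ is adjacent to all other vertices, so the diameter is $2$. The sets $N(p_S)=S\cup\{0\}$ are distinct, the sets $N(i)\cap I=I\setminus\{i\}$ are distinct, and $|N(p_S)\cap I|=h+1<k=|N(i)\cap I|$. So there are no twins.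

\emph{$D=\{2\}$.} The vertices $p_S$ should not contribute to each other's weights, and now they can be made pairwise adjacent. We use two cliques, so that any two vertices of the cliques are told apart already inside the cliques; this is what generalizes. Take $\{0\}\times[k]$ and $\{1\}\times[k]$ as cliques, joined by the edges $(0,i)(1,i)$, and let $p_S$ be adjacent to $(0,i)$ and $(1,i)$ for $i\in S$. Distinct $p_S$ are at distance $1$, and $p_S$ is at distance $2$ exactly from the vertices $(0,i),(1,i)$ with $i\notin S$. So $w_f(p_S)=\mathrm{const}(f)-\sum_{i\in S}\bigl(f(0,i)+f(1,i)\bigr)$. Within the two cliques, $N_{\{2\}}((\tau,i))$ is $\{1-\tau\}\times([k]\setminus\{i\})$, while $N_{\{2\}}(p_S)$ is $\{0,1\}\times([k]\setminus S)$. These sets are pairwise distinct, so there are no twins, and the diameter is $2$.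

\medskip
In general we need vertices at many different distances, and we need a reason why their neighborhoods differ. This is the role of the prisms introduced next.

\section{Prisms and profiles}\label{sec:prisms}

Let $\ell\ge1$ and let $I$ be a set of size $\kappa\ge3$. The prism $Q=C_\ell\,\square\,K_I$ has vertices $(\sigma,i)$, $\sigma\in\mathbb Z_\ell$, $i\in I$. Two vertices are adjacent if they agree in one coordinate and are adjacent in the other, where $C_2:=K_2$ and $C_1:=K_1$. We call $\sigma$ the \emph{position} of $(\sigma,i)$. With $|\sigma|$ the cyclic distance from $\sigma$ to $0$ in $\mathbb Z_\ell$,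
\[
d_Q\bigl((\sigma,i),(\tau,l)\bigr)=|\sigma-\tau|+[i\ne l].
\]
In particular $Q$ has diameter $\lfloor\ell/2\rfloor+1$. The clique coordinate makes distances depend on $i$ only through ``equal or not''. The cycle coordinate supplies a range of distances, and it does so in the same way for every vertex of $Q$; on a path the central positions would not realize the largest distances.

Suppose that $\lfloor\ell/2\rfloor+1\le d$; this holds whenever $Q$ is an isometric subgraph of a graph of diameter $d$, where $Q$ is \emph{isometric} in $G$ if $d_G=d_Q$ on $V(Q)$. The \emph{profile} of $D$ on $\mathbb Z_\ell$ is the even function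
\[
A(\sigma)=\bigl(\chi(|\sigma|),\chi(|\sigma|+1)\bigr),\qquad\sigma\in\mathbb Z_\ell .
\]
A \emph{period} of $A$ is an $e\in\mathbb Z_\ell$ with $A(\sigma+e)=A(\sigma)$ for all $\sigma$. The periods form a subgroup of $\mathbb Z_\ell$.

\begin{lemma}\label{lem:profile}
Let $Q=C_\ell\,\square\,K_I$ be isometric in a connected graph $G$ of diameter $d$.
\begin{enumerate}
\item[(a)] If $A(\delta)=(0,1)$ for some $\delta\in\mathbb Z_\ell$, then no two vertices of $Q$ at the same position are $D$-twins.
\item[(b)] If $(\tau,i)$ and $(\tau',l)$ with $\tau\ne\tau'$ are $D$-twins, then $\tau'-\tau$ is a nonzero period of $A$.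
\item[(c)] If $p\in V(G)$ and $\bigl|N_D(p)\cap(\{\sigma\}\times I)\bigr|\notin\{0,1,\kappa-1,\kappa\}$ for some $\sigma$, then $p$ is not a $D$-twin of any vertex of $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Consider the part of $N_D((\tau,i))$ at position $\sigma$. It contains $(\sigma,i)$ if and only if $\chi(|\sigma-\tau|)=1$, and it contains each $(\sigma,l)$ with $l\ne i$ if and only if $\chi(|\sigma-\tau|+1)=1$. So its size is $\chi(|\sigma-\tau|)+(\kappa-1)\chi(|\sigma-\tau|+1)\in\{0,1,\kappa-1,\kappa\}$, which proves (c). Since $\kappa\ge3$, these four numbers are distinct, and the size determines $A(\sigma-\tau)$.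

(a) At position $\tau+\delta$ the $D$-neighborhoods of $(\tau,i)$ and $(\tau,l)$ are given by the index sets $I\setminus\{i\}$ and $I\setminus\{l\}$, which differ if $i\neq l$.

(b) Comparing sizes gives $A(\sigma-\tau)=A(\sigma-\tau')$ for all $\sigma$. With $\sigma=\tau'+\alpha$ this reads $A(\alpha+\tau'-\tau)=A(\alpha)$ for all $\alpha$.
\end{proof}

The vertices $p_S$ will be attached to $Q$ so that, for $i\in[k]$, the distance $d(p_S,(\sigma,i))$ depends on $\sigma$ and on $[i\notin S]$ only. This gives \eqref{eq:weights} provided that the other added vertices contribute to $w_f(p_S)$ an amount independent of $S$. How to arrange the latter depends on whether $1\in D$. Figure~\ref{fig:constructions} shows the two constructions.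

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95,blob/.style={circle,draw,thick,minimum size=7mm,inner sep=0pt},dot/.style={circle,fill,inner sep=1.5pt}]
\node[blob] (a0) at (120:1.4) {$0$};
\node[blob] (a1) at (60:1.4) {$1$};
\node[blob] (a2) at (0:1.4) {$2$};
\node[blob] (a3) at (-60:1.4) {$3$};
\node[blob] (a4) at (-120:1.4) {$4$};
\node[blob] (a5) at (180:1.4) {$5$};
\draw[thick] (a0)--(a1)--(a2)--(a3)--(a4)--(a5)--(a0);
\node[dot,label=above:$p_S$] (ps) at (-1,3) {};
\node[dot,label=above:$p_T$] (pt) at (1,3) {};
\draw (ps)--(pt);
\draw (ps)--(a0) (ps)--(a1) (pt)--(a0) (pt)--(a1);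
\begin{scope}[xshift=6.5cm]
\node[blob] (b0) at (90:1.4) {$0$};
\node[blob] (b1) at (18:1.4) {$1$};
\node[blob] (b2) at (-54:1.4) {$2$};
\node[blob] (b3) at (-126:1.4) {$3$};
\node[blob] (b4) at (162:1.4) {$4$};
\draw[thick] (b0)--(b1)--(b2)--(b3)--(b4)--(b0);
\node[dot,label=left:$p_S^1$] (s1) at (-1,2.8) {};
\node[dot,label=right:$p_T^1$] (t1) at (1,2.8) {};
\node[dot,label=left:$p_S^0$] (s0) at (-1,3.8) {};
\node[dot,label=right:$p_T^0$] (t0) at (1,3.8) {};
\draw (s0)--(s1)--(b0)--(t1)--(t0);
\draw (s1)--(t1);
\end{scope}
\end{tikzpicture}
\caption{Left: the construction for $1\notin D$, drawn for $d=4$. Right: the construction for $1\in D$, drawn for $d=5$ and smallest missing positive distance $s=3$. Each circle is a clique on the index set $I$ at the indicated position; a thick line joins vertices with equal index at the two positions. A thin line between added vertices is an edge. A thin line from an added vertex to a circle joins it to the vertices there with index in $S$ or $T$ (left), or in $S\cup\{0\}$ or $T\cup\{0\}$ (right). Only two of the $\binom kh$ sets are shown.}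
\label{fig:constructions}
\end{figure}

\section{The case $1\notin D$}\label{sec:caseI}

Since $0,1\notin D$, the vertices $p_S$ can be made pairwise adjacent and then do not contribute to each other's weights. Let
\[
t=\min D,\quad 2\le t\le d,\qquad q=d-1 .
\]
So $\chi(t-1)=0$ and $\chi(t)=1$: the pair $(t-1,t)$ is where $D$ first distinguishes consecutive distances. As $t$ may equal $d$, both the vertices of $Q$ and the vertices $p_S$ must reach distance $d$ inside $Q$, and no further. An even cycle with $p_S$ attached at two consecutive positions achieves this.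

\medskip
\noindent\textbf{Construction.} Let $Q=C_{2q}\,\square\,K_I$ with $I=[k]$, so $\kappa=k$. Add pairwise adjacent vertices $p_S$, $S\in\binom{[k]}h$, with $p_S$ adjacent to $(0,i)$ and $(1,i)$ for $i\in S$. There are $v=\binom kh+2(d-1)k\le d\binom kh+2d(k+1)$ vertices.

\medskip
\noindent\textbf{Distances.} If a path between vertices of $Q$ makes an excursion through added vertices, the excursion starts and ends at positions in $\{0,1\}$ and has length at least $2$. Any two vertices of $Q$ at such positions have $d_Q\le2$. So $Q$ is isometric, and its diameter is $q+1=d$.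

Let $\rho(\sigma)$ be the cyclic distance from $\sigma$ to $\{0,1\}$ in $\mathbb Z_{2q}$. Its values are exactly $0,1,\dots,q-1$. We claim
\begin{equation}\label{eq:distI}
d\bigl(p_S,(\sigma,i)\bigr)=1+\rho(\sigma)+[i\notin S].
\end{equation}
For ``$\le$'', step to $(\tau,l)$, where $\tau\in\{0,1\}$ is nearest to $\sigma$ and $l=i$ if $i\in S$, $l\in S$ arbitrary otherwise; then move within $Q$. For ``$\ge$'', let $p_T$ be the last added vertex on a path from $p_S$ to $(\sigma,i)$. If $T=S$, the next vertex is some $(\tau,l)$ with $\tau\in\{0,1\}$ and $l\in S$, and the rest of the path lies in $Q$ and has length at least $|\sigma-\tau|+[i\ne l]\ge\rho(\sigma)+[i\notin S]$. If $T\ne S$, the path has at least one edge before $p_T$, one edge from $p_T$ to $Q$, and at least $\rho(\sigma)$ more.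

The distances \eqref{eq:distI} are at most $q+1=d$, and $d(p_S,p_T)=1$ for $S\ne T$. So $G$ is connected of diameter $d$.

\medskip
\noindent\textbf{Weights.} As $\chi(0)=\chi(1)=0$, no $p_T$ lies in $N_D(p_S)$. By \eqref{eq:distI}, $(\sigma,i)$ contributes $\chi(1+\rho(\sigma))f(\sigma,i)$ to $w_f(p_S)$ if $i\in S$, and $\chi(2+\rho(\sigma))f(\sigma,i)$ otherwise. Hence \eqref{eq:weights} holds with
\[
\mathrm{const}(f)=\sum_{\sigma}\sum_{i\in[k]}\chi(2+\rho(\sigma))f(\sigma,i),\qquad g(i)=\sum_\sigma\bigl(\chi(1+\rho(\sigma))-\chi(2+\rho(\sigma))\bigr)f(\sigma,i),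
\]
and $g(i)$ has at most $2q\le2d$ nonzero terms.

\medskip
\noindent\textbf{No twins.} Since $0\le t-1\le q$, we have
\begin{equation}\label{eq:profileI}
A(t-1)=(\chi(t-1),\chi(t))=(0,1),\qquad A(\delta)=(0,0)\ \text{ for }0\le\delta\le t-2 .
\end{equation}
\begin{itemize}
\item \emph{Two vertices of $Q$ at the same position.} Lemma~\ref{lem:profile}(a) applies with $\delta=t-1$.

\item \emph{Two vertices of $Q$ at different positions.} If they are twins, $A$ has a nonzero period by Lemma~\ref{lem:profile}(b). Since the negative of a period is a period, there is a period $e$ represented by an integer $1\le e\le q$.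

If $e\le t-1$, then $A(t-1)=A(t-1-e)$ with $0\le t-1-e\le t-2$, contrary to \eqref{eq:profileI}.

If $e\ge t$, then, $A$ being even, $A(e-t+1)=A(-(t-1))=A(t-1)=(0,1)$. As $1\le e-t+1\le q$, the second entry says $\chi(e-t+2)=1$. Likewise $A(e-t+2)=A(-(t-2))=A(t-2)=(0,0)$. As $2\le e-t+2\le q$, the first entry says $\chi(e-t+2)=0$. This is a contradiction.

\item \emph{$p_S$ and $p_T$ with $S\ne T$.} Take $i\in S\setminus T$ and $\sigma$ with $\rho(\sigma)=t-2\le q-1$. By \eqref{eq:distI}, $(\sigma,i)$ has distance $t-1\notin D$ from $p_S$ and distance $t\in D$ from $p_T$.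

\item \emph{$p_S$ and a vertex of $Q$.} At a position $\sigma$ with $\rho(\sigma)=t-2$, the set $N_D(p_S)$ consists of the $(\sigma,i)$ with $i\notin S$, so it has $k-h$ elements there. Since $2\le h\le k-2$, we have $k-h\notin\{0,1,k-1,k\}$, and Lemma~\ref{lem:profile}(c) applies.
\end{itemize}
So Proposition~\ref{prop:criterion} applies, and part 2 of Theorem~\ref{thm:classification} is proved when $1\notin D$.

\section{The case $1\in D$}\label{sec:caseII}

Now the vertices $p_S$ cannot simply be made pairwise adjacent: they would then contribute $\sum_{T\ne S}f(p_T)$ to $w_f(p_S)$, and the missing term $f(p_S)$ would spoil \eqref{eq:weights}. Since $0\notin D$, we want $d(p_S,p_T)\notin D$ as well. The smallest possible value is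
\[
s=\min\bigl(\{1,\dots,d\}\setminus D\bigr),\qquad2\le s\le d,\qquad\chi(1)=\dots=\chi(s-1)=1,\quad\chi(s)=0,
\]
where $s$ exists because $D\ne\{1,\dots,d\}$. To put the vertices $p_S$ at mutual distance exactly $s$, we hang each of them at the end of a path of length about $s/2$. The other vertices of these paths are at distances between $1$ and $s-1$ from every $p_S$. All these distances lie in $D$, so these vertices contribute the same amount to all weights $w_f(p_S)$. Put
\[
r=\Bigl\lfloor\frac{s-1}2\Bigr\rfloor,\qquad\eta=s-2r\in\{1,2\},\qquad q=d-r-2 .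
\]
We have $q\ge0$: if $d=2$, then $s=2$ and $r=0$; if $d\ge3$, then $r\le(d-1)/2\le d-2$. Also $r+2\le s$: if $s=2r+2$ this is clear, and if $s=2r+1$ then $s\ge2$ gives $r\ge1$.

\medskip
\noindent\textbf{Construction.} Let $Q=C_{2q+1}\,\square\,K_I$ with $I=\{0,1,\dots,k\}$, so $\kappa=k+1$. For $S\in\binom{[k]}h$ put $S^+=S\cup\{0\}$, and add a path $p_S^0p_S^1\cdots p_S^r$ with $p_S^r$ adjacent to $(0,i)$ for all $i\in S^+$. If $\eta=1$, make all the vertices $p_S^r$ pairwise adjacent. Put $p_S=p_S^0$. There are $v=(r+1)\binom kh+(2q+1)(k+1)\le d\binom kh+2d(k+1)$ vertices.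

\medskip
\noindent\textbf{Distances.} Paths leave $Q$ only from the clique $\{0\}\times I$, whose vertices are at distance at most $1$ in $Q$. So $Q$ is isometric, and its diameter is $q+1=d-r-1<d$. We claim
\begin{equation}\label{eq:distII}
d\bigl(p_S^b,(\sigma,i)\bigr)=r-b+1+|\sigma|+[i\notin S^+].
\end{equation}
For ``$\le$'', go along the path to $p_S^r$, step to $(0,l)$ with $l\in S^+$, choosing $l=i$ if $i\in S^+$, and move within $Q$. For ``$\ge$'', a path from $p_S^b$ to $(\sigma,i)$ must pass through $p_S^r$ and needs at least $r-b$ edges to reach it. The last added vertex on the path is some $p_T^r$. If $T=S$, the next vertex is $(0,l)$ with $l\in S^+$, and the rest of the path lies in $Q$ and has length at least $|\sigma|+[i\notin S^+]$. If $T\ne S$, there are at least $2+|\sigma|$ edges after the first visit to $p_S^r$: at least one to reach $p_T^r$, one from $p_T^r$ to position $0$ of $Q$, and $|\sigma|$ more.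

For $S\ne T$ we have $d(p_S^r,p_T^r)=\eta$: if $\eta=1$ these vertices are adjacent, and if $\eta=2$ they are nonadjacent with common neighbor $(0,0)$. This is why the index $0$ was added to every $S$. Since the path $p_S^0\cdots p_S^r$ is attached to the rest of $G$ only at $p_S^r$,
\begin{equation}\label{eq:distIIb}
d(p_S^b,p_T^{b'})=(r-b)+\eta+(r-b')=s-b-b'\quad(S\ne T),\qquad d(p_S^b,p_S^{b'})=|b-b'| .
\end{equation}
The largest distance in \eqref{eq:distII} is $r+1+q+1=d$, attained for $b=0$, $|\sigma|=q$ and $i\notin S^+$. The distances in \eqref{eq:distIIb} are at most $s\le d$. So $G$ is connected of diameter $d$.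

\medskip
\noindent\textbf{Weights.} By \eqref{eq:distIIb}, the added vertices contribute to $w_f(p_S)$ the amount
\[
\sum_{c=0}^r\chi(c)f(p_S^c)+\sum_{T\ne S}\sum_{c=0}^r\chi(s-c)f(p_T^c).
\]
Here $\chi(0)=\chi(s)=0$. For $1\le c\le r$ both $c$ and $s-c$ lie in $[1,s-1]$, so $\chi(c)=\chi(s-c)=1$. The amount is therefore $\sum_T\sum_{c=1}^rf(p_T^c)$, with $T$ running over all $h$-subsets, which is independent of $S$. By \eqref{eq:distII}, the vertices of $Q$ contribute
\[
\sum_{\sigma}\sum_{i\in I}\chi(r+2+|\sigma|)f(\sigma,i)+\sum_{i\in S^+}g(i),\qquad g(i)=\sum_\sigma\bigl(\chi(r+1+|\sigma|)-\chi(r+2+|\sigma|)\bigr)f(\sigma,i).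
\]
The summand $g(0)$ is present for every $S$. So \eqref{eq:weights} holds, and $g(i)$ has at most $2q+1\le2d$ nonzero terms.

\medskip
\noindent\textbf{No twins.}
\begin{itemize}
\item \emph{Two vertices of $Q$ at the same position.} $A(0)=(\chi(0),\chi(1))=(0,1)$, and Lemma~\ref{lem:profile}(a) applies with $\delta=0$.

\item \emph{Two vertices of $Q$ at different positions.} Then $q\ge1$. If they are twins, the periods of $A$ form a nonzero subgroup of $\mathbb Z_{2q+1}$ by Lemma~\ref{lem:profile}(b). It is generated by a divisor $g_0<2q+1$ of $2q+1$. Then $g_0$ is odd and $g_0\le(2q+1)/3\le q$. For $0\le u\le g_0$, periodicity and evenness give $A(u)=A(u-g_0)=A(g_0-u)$, and since $u,g_0-u\in[0,q]$ this means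
\[
\chi(u)=\chi(g_0-u),\qquad\chi(u+1)=\chi(g_0-u+1).
\]
For $1\le u\le g_0$, the second identity at $u$ and the first at $u-1$ give $\chi(u+1)=\chi(g_0-(u-1))=\chi(u-1)$. As $g_0$ is odd, $\chi(1)=\chi(3)=\dots=\chi(g_0)$. The first identity at $u=0$ gives $\chi(g_0)=\chi(0)$. So $\chi(1)=\chi(0)$, contradicting $\chi(0)=0$, $\chi(1)=1$.

\item \emph{$p_S^b$ and a vertex $(\tau,l)$ of $Q$.} By \eqref{eq:distII}, at position $\sigma$ the set $N_D(p_S^b)$ has $\chi(u)(h+1)+\chi(u+1)(k-h)$ elements, where $u=r-b+1+|\sigma|$. If $\chi(u)\ne\chi(u+1)$ for some $\sigma$, this size is $h+1$ or $k-h$. Since $2\le h\le k-2$, both lie in $[2,k-1]$, so neither is in $\{0,1,\kappa-1,\kappa\}=\{0,1,k,k+1\}$, and Lemma~\ref{lem:profile}(c) applies. Otherwise $\chi$ is constant on $[r-b+1,\,r-b+2+q]$. The first point of this interval satisfies $1\le r-b+1\le r+1\le s-1$, so the constant is $1$ and $N_D(p_S^b)\supseteq V(Q)$. But $(\tau,l)\notin N_D((\tau,l))$, since $0\notin D$. So they are not twins.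

\item \emph{$p_S^b\ne p_T^{b'}$ with $S=T$ or $b+b'\ge1$.} By \eqref{eq:distIIb}, their distance is $|b-b'|\in[1,r]$ if $S=T$, and $s-b-b'\in[\eta,s-1]$ otherwise. In both cases it lies in $[1,s-1]$, and all these distances belong to $D$. So $p_S^b\in N_D(p_T^{b'})$, while $p_S^b\notin N_D(p_S^b)$.

\item \emph{$p_S^0$ and $p_T^0$ with $S\ne T$.} Take $i\in S\setminus T$ and $\sigma$ with $|\sigma|=s-r-2$; this is possible since $0\le s-r-2\le d-r-2=q$. By \eqref{eq:distII}, $(\sigma,i)$ has distance $s-1\in D$ from $p_S^0$. As $i\notin T^+$, it has distance $s\notin D$ from $p_T^0$.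
\end{itemize}
Proposition~\ref{prop:criterion} applies again, and the proof of Theorem~\ref{thm:classification} is complete. \qed

\begin{thebibliography}{1}
\bibitem{source}
\url{https://mdpi-res.com/d_attachment/symmetry/symmetry-13-02071/article_deploy/symmetry-13-02071.pdf?version=1635846943}
\end{thebibliography}

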